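# Hölder Monge–Ampère potentials and exponentially integrable measures

## 1. Exponential integrability as a guess for the Hölder range

Let $(X,\omega)$ be a compact Kähler manifold of dimension $n$, always connected (on a disconnected $X$ the mass of a Monge–Ampère measure on each component is prescribed, so the question below only makes sense for connected $X$). Put $V=\int_X\omega^n$. A function $\psi:X\to[-\infty,\infty)$ is $\omega$-psh if it is upper semicontinuous (usc), not identically $-\infty$, and $\psi+h$ is psh wherever $\omega=dd^ch$ locally. Write $\mathrm{PSH}(X,\omega)$ for the set of these functions. For bounded $u\in\mathrm{PSH}(X,\omega)$,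
$$\mathrm{MA}(u)=\frac1V(\omega+dd^cu)^n$$
is a probability measure. We normalize $dd^c$ so that $dd^c\log|z|=\delta_0$ on $\mathbb C$; another normalization changes only constants.

Which probability measures are $\mathrm{MA}(\varphi)$ for some Hölder continuous $\varphi\in\mathrm{PSH}(X,\omega)$? Call the set of them $\mathrm{MAH}(X,\omega)$. A probability measure $\mu$ satisfies the strong integrability condition if there is $\varepsilon>0$ with $e^{-\varepsilon\psi}\in L^1(\mu)$ for every $\psi\in\mathrm{PSH}(X,\omega)$. In dimension $n=1$ it is known that $\mu\in\mathrm{MAH}(X,\omega)$ if and only if $\mu$ satisfies this condition.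

The first guess is that dimension plays no role: the same equivalence should hold for every $n$. These notes prove that the guess is right. First we test it on measures where both sides can be examined.

**Test 1 (point masses).** Let $\mu=\delta_p$. Take coordinates $x$ centered at $p$ and a cutoff $\chi$ equal to $1$ near $p$. The function $\chi\log\|x\|$ is psh near $p$ and smooth elsewhere, so a small positive multiple of it is $\omega$-psh. It equals $-\infty$ at $p$, so strong integrability fails. Also $\mathrm{MA}(u)$ with $u$ bounded charges no pluripolar set, in particular no point. Both sides fail.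

**Test 2 (a complex line).** Let $\mu$ be the normalized area of the line $\{Z_0=0\}$ in $\mathbb P^2$ with the Fubini–Study form. The function $\log(|Z_0|/\|Z\|)$ is $\omega$-psh and equals $-\infty$ on the support of $\mu$. Both sides fail, for the same reasons.

**Test 3 (densities in $L^p$, $p>1$).** Let $\mu=f\omega^n$ with $f\in L^p$ and $1/p+1/p'=1$. There is $a>0$ with $e^{-a\psi}\in L^1(\omega^n)$ for all $\omega$-psh $\psi$ (this is (1) below). By Hölder's inequality $\int e^{-\varepsilon\psi}d\mu\le\|f\|_p\big(\int e^{-\varepsilon p'\psi}\omega^n\big)^{1/p'}<\infty$ for $\varepsilon=a/p'$. Strong integrability holds, so the guess predicts a Hölder potential.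

**Test 4 (a borderline density on $\mathbb P^1$).** For $\beta>0$ let $\mu$ have density $c\,|z|^{-2}(\log\frac1{|z|})^{-1-\beta}$ on $\{|z|<1/2\}$ and $0$ elsewhere. Polar coordinates give $\mu(|z|<r)=c'(\log\frac1r)^{-\beta}$. Since $\int|z|^{-\varepsilon}d\mu=\infty$ for every $\varepsilon>0$, strong integrability fails (use $\psi=\log|z|-\frac12\log(1+|z|^2)$). On the other side, $U(z)=\int\log|z-a|\,d\mu(a)$ is radial with $rU'(r)=\mu(|z|<r)$. For $\beta>1$ this gives $U(r)-U(0)=\frac{c'}{\beta-1}(\log\frac1r)^{1-\beta}$, continuous but not Hölder at $0$; for $\beta\le1$, $U(0)=-\infty$. The solution of $\mathrm{MA}(\varphi)=\mu$ is unique up to a constant in dimension one and differs from $U$ near $0$ by a smooth function. Both sides fail, although for $\beta>1$ there is a continuous solution.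

**Test 5 (the real torus).** On $\mathbb P^1$ with the Fubini–Study form of mass $1$, let $\varphi_0(z)=\log^+|z|-\frac12\log(1+|z|^2)$. It is Lipschitz and $\mathrm{MA}(\varphi_0)=dd^c\log^+|z|$ is the Haar measure $\sigma$ of the circle. On $(\mathbb P^1)^n$ with $\omega=\sum_i\omega_i$ put $\varphi=\sum_i\varphi_0(z_i)$. Then $(\omega+dd^c\varphi)^n=n!\,\sigma\otimes\dots\otimes\sigma$ and $V=n!$, so Haar measure on the real torus lies in $\mathrm{MAH}$. Section 3 shows by hand that it satisfies the strong integrability condition. Both sides hold.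

## 2. Conventions and tools

On $\mathbb C^N$ let $|x|=\max_i|x_i|$, $D(a,r)=\{|x-a|<r\}$, and let $\|x\|$ be the Euclidean norm, with balls $B(a,r)$. For $x\in\mathbb C^n$, $\hat x_j\in\mathbb C^{n-1}$ is $x$ without its $j$-th coordinate; $\mathbb C^0$ is a point. The letter $C$ denotes constants that may change from line to line. Put
$$M_\delta u(x)=\sup_{|y-x|\le\delta}u(y).$$
For example, $M_\delta\log|x_1|=\log(|x_1|+\delta)$. The function $M_\delta u$ is usc when $u$ is, and psh when $u$ is psh, being a usc supremum of psh functions.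

**Definition (capacities).** For Borel sets $E$ and $\Omega\subset\mathbb C^n$ open,
$$\mathrm{Cap}(E)=\sup\Big\{\int_E\mathrm{MA}(u):u\in\mathrm{PSH}(X,\omega),\ 0\le u\le1\Big\},$$
$$\mathrm{Cap}(E,\Omega)=\sup\Big\{\int_E(dd^cu)^n:u\in\mathrm{PSH}(\Omega),\ 0\le u\le1\Big\}.$$

Thus $\mathrm{Cap}\le1$, and $\mathrm{Cap}$ dominates $\omega^n/V$ (take $u=0$). As an example, let $n=1$ and $E=\{|x|\le\tau\}\subset\Omega=\{|x|<R\}$. The function $u=\max(0,1+\log(|x|/R)/\log(R/\tau))$ puts mass $1/\log(R/\tau)$ on $E$, so $\mathrm{Cap}(E,\Omega)\ge1/\log(R/\tau)$. Lemma 2 gives an upper bound of the same order.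

We use the following facts.

**(F1) Compactness.** The set $\{\psi\in\mathrm{PSH}(X,\omega):\sup\psi=0\}$ is compact in $L^1(\omega^n)$, and on it $\frac1V\int\psi\,\omega^n\ge-C$. The set $Q=\{\psi\in\mathrm{PSH}(X,\omega):\int\psi\,\omega^n=0\}$ is convex and compact in $L^1$, and all its elements are $\le C_Q$ for some $C_Q\ge0$.

**(F2) Hartogs.** If $\psi_j\to\psi$ in $Q$, then $\limsup_j\psi_j(x)\le\psi(x)$ for every $x$. An inequality between $\omega$-psh functions (up to constants) that holds almost everywhere holds everywhere.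

**(F3) (Skoda, Hörmander, Tian, Zeriahi)** For some $a>0$,
$$\int_Xe^{-a\psi}\omega^n\le C\quad\text{for all }\psi\in\mathrm{PSH}(X,\omega),\ \sup\psi=0.\tag{1}$$

**(F4) Bedford–Taylor calculus.** Products of currents $\omega+dd^cu_i$ with $u_i$ bounded $\omega$-psh are well defined, positive and closed. On $X$ a full product of $n$ factors (some of which may be $\omega$) has mass $V$. Monge–Ampère measures of bounded functions charge no pluripolar set. If $f,g$ are differences of bounded quasi-psh functions and $S$ is a product of $n-1$ such currents, then $\int f\,dd^cg\wedge S=\int g\,dd^cf\wedge S$.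

**(F5) Comparison principles.** If $h,v$ are bounded psh on $\Omega$ and $\{h<v\}\Subset\Omega$, then $\int_{\{h<v\}}(dd^cv)^n\le\int_{\{h<v\}}(dd^ch)^n$. If $\varphi,\psi$ are bounded $\omega$-psh on $X$, then $\int_{\{\varphi<\psi\}}\mathrm{MA}(\psi)\le\int_{\{\varphi<\psi\}}\mathrm{MA}(\varphi)$.

**(F6) (Guedj–Zeriahi, J. Geom. Anal. 2005)** Every locally pluripolar subset of $X$ lies in $\{\psi=-\infty\}$ for some $\psi\in\mathrm{PSH}(X,\omega)$. If $K\subset X$ is compact and not pluripolar, let $V_K^*\ge0$ be the usc regularization of $\sup\{\psi\in\mathrm{PSH}(X,\omega):\psi\le0\text{ on }K\}$. Then $V_K^*$ is bounded and $\omega$-psh, $\mathrm{MA}(V_K^*)$ is carried by $K$, and $V_K^*=0$ on $K$ off a pluripolar set.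

**(F7) (Kołodziej, Acta Math. 180 (1998); Indiana Univ. Math. J. 52 (2003))** Suppose that, up to a constant, $\mu\le F(\mathrm{Cap})$ with $F(x)=x/h(x^{-1/n})$ and $\int^\infty\frac{dt}{t\,h(t)^{1/n}}<\infty$. Then $\mathrm{MA}(\varphi)=\mu$ for some bounded $\varphi\in\mathrm{PSH}(X,\omega)$.

**(F8) Ohsawa–Takegoshi, at a point.** If $\phi$ is psh on $B(x_0,1)\subset\mathbb C^n$ and finite at $x_0$, there is $h$ holomorphic on $B(x_0,1)$ with $h(x_0)=1$ and $\int|h|^2e^{-\phi}\le C_ne^{-\phi(x_0)}$.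

**(F9) (Hörmander, *An Introduction to Complex Analysis in Several Variables*, Thm 4.4.2)** If $\phi$ is psh on $\mathbb C^n$ and $g$ is a $\bar\partial$-closed $(0,1)$-form with $\int|g|^2e^{-\phi}<\infty$, there is $v$ with $\bar\partial v=g$ and $\int|v|^2e^{-\phi}(1+\|x\|^2)^{-2}\le\int|g|^2e^{-\phi}$.

**(F10) Schottky.** There is an absolute constant $\Lambda\ge2$ such that, if $|c_1-4|\le1$, $|c_2+4|\le1$, and $F$ is holomorphic on the unit disc, omits $c_1$ and $c_2$, and satisfies $|F(0)|\le2$, then $|F|\le\Lambda$ on $|\zeta|\le5/7$. Indeed $G=(F-c_1)/(c_2-c_1)$ omits $0$ and $1$, and $|G(0)|\le7/6$ because $|F(0)-c_1|\le7$ and $|c_2-c_1|\ge6$. Schottky's theorem bounds $G$ on $|\zeta|\le5/7$ by an absolute constant, and $|F|\le5+10|G|$. We fix $\Lambda$ and put $R_0=\Lambda+3\ge5$.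

**(F11) One variable.** We use Jensen's formula, and the fact that a radial subharmonic function is convex in $\log|\zeta|$.

## 3. The projective line by hand, and what breaks in dimension two

Let $X=\mathbb P^1$ with $\int\omega=1$, and let $\chi(z,a)=|z-a|/\sqrt{(1+|z|^2)(1+|a|^2)}\le1$ be the chordal distance, which satisfies the triangle inequality. The function $\psi_a=\log\chi(\cdot,a)$ is $\omega$-psh, $\sup\psi_a=0$ (attained at the antipode), and $dd^c\psi_a=\delta_a-\omega$. Suppose $\int e^{-\varepsilon\psi}d\mu\le C$ uniformly for $\sup\psi=0$; Section 5 derives this from strong integrability. With $\psi=\psi_a$ and Chebyshev's inequality,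
$$\mu\{\chi(\cdot,a)<\rho\}\le C\rho^{c}\quad\text{for all }a,\ \rho\in(0,1),\qquad c=\varepsilon.\tag{2}$$
Put $\varphi(z)=\int\psi_a(z)\,d\mu(a)$, so that $\omega+dd^c\varphi=\mu$. For $0<\theta\le1$ we have $\log(1+t)=\frac1\theta\log(1+t)^\theta\le\frac1\theta\log(1+t^\theta)\le t^\theta/\theta$. Hence
$$|\psi_a(z)-\psi_a(z')|\le\log\Big(1+\frac{\chi(z,z')}{\min(\chi(z,a),\chi(z',a))}\Big)\le\frac{\chi(z,z')^\theta}{\theta}\big(\chi(z,a)^{-\theta}+\chi(z',a)^{-\theta}\big).$$
If $\theta<c$, then $\int\chi(z,a)^{-\theta}d\mu(a)\le1+\int_1^\infty\mu\{\chi(z,\cdot)<s^{-1/\theta}\}ds\le1+C\int_1^\infty s^{-c/\theta}ds<\infty$. So $\varphi$ is $\theta$-Hölder.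

Conversely, (2) implies the uniform integrability. Given $\psi$ with $\sup\psi=0$, let $\sigma_\psi=\omega+dd^c\psi$, a probability measure. The function $\psi-\int\psi_a\,d\sigma_\psi(a)$ is harmonic on $\mathbb P^1$, hence a constant $c_0$, and $c_0\ge0$ because $\psi_a\le0$ and $\sup\psi=0$. By Jensen's inequality for the exponential, $e^{-\varepsilon\psi(z)}\le\int\chi(z,a)^{-\varepsilon}d\sigma_\psi(a)$, whose $\mu$-integral is bounded when $\varepsilon<c$.

This settles Test 5. The circle measure satisfies (2) with $c=1$. For two factors, let $\sup\psi=0$ on $\mathbb P^1\times\mathbb P^1$ and $m(z)=\sup_w\psi(z,w)$; this is usc, $\omega_1$-psh, with $\sup m=0$. The one-variable bound gives $\int e^{-\varepsilon\psi(z,w)}d\sigma(w)\le Ce^{-\varepsilon m(z)}$ when $m(z)>-\infty$, and then $\int e^{-\varepsilon m}d\sigma\le C$ (so $m>-\infty$ almost everywhere). More factors are handled one at a time.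

**Balls see too little.** In dimension two one first tries to replace discs by balls: $\mu(B(a,\rho))\le C\rho^c$. The area of a complex line (Test 2) satisfies this with $c=2$ and has no bounded potential. One must test $\mu$ against tubes around hypersurfaces.

**Tubes, and the degree in the exponent.** The next natural approach uses polynomials. Approximate a psh function $u$, up to errors of order $1/k$, by $\frac1k\log|P|$ with $\deg P\approx k$, and control the oscillation of $\log|P|$ at scale $\delta$ by the measure of tubes around $\{P=0\}$. Take $X=\mathbb P^2$ and $P$ of degree $N$ on $\mathbb C^2$. The function $\psi=\frac1N\log|P|-\frac12\log(1+\|x\|^2)-c_P$, with $c_P$ chosen so that $\sup\psi=0$, is $\omega$-psh. Then $|P|\le C^Ne^{Nc_P}$ on $|x|\le3$, and by Cauchy's estimates the gradient of $P$ has the same kind of bound on $|x|\le2$. So on $|x|\le1$, within distance $\rho<1$ of $\{P=0\}$, we have $\psi\le\frac1N\log\rho+C$. Uniform integrability gives only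
$$\mu\{|x|\le1,\ \mathrm{dist}(x,\{P=0\})<\rho\}\le C\rho^{\varepsilon/N}.\tag{3}$$
An error $1/k\le\delta^{\alpha}$ forces $N\approx\delta^{-\alpha}$, and $\delta^{\varepsilon\delta^{\alpha}}\to1$ as $\delta\to0$: nothing is left. On $\mathbb P^1$ this did not happen, because a polynomial of one variable is a product of linear factors, each obeying (2) with the same exponent.

What is needed is a tube bound $CN^{b}\rho^{c_1}$ whose exponent $c_1$ does not depend on $N$. Two observations lead to it. First, a graph $\{w=g(z)\}$ with $g$ bounded and holomorphic, of whatever degree, is straightened by the shear $(z,w)\mapsto(z,w-g(z))$, and capacity is invariant under biholomorphisms; so capacity should give an exponent independent of $g$. Second, for frozen $z$, $P(z,\cdot)$ is a product of linear factors $w-w_i(z)$, and the $w_i$ are holomorphic away from a hypersurface of degree $O(N^2)$ in one variable fewer. This calls for induction on $n$.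

## 4. Boxes around graphs and the equivalence theorem

**Definition (admissible atlas).** An admissible atlas consists of finitely many coordinate systems $x^{(p)}$, each mapping an open set of $X$ biholomorphically onto a neighborhood of $\{|x|\le R_0\}$, such that the sets $\{|x^{(p)}|<1/2\}$ cover $X$. Near $\{|x^{(p)}|\le R_0\}$ write $\omega=dd^ch_p$ with $h_p$ smooth and $0\le h_p\le H$ on $\{|x^{(p)}|\le R_0\}$.

Such atlases exist by rescaling local coordinates, and $h_p$ exists on a slightly larger polydisc. On $\mathbb P^1$ one can take $x^{(1)}=z/4$ and $x^{(2)}=1/(4z)$: the sets $|x^{(p)}|<1/2$ are $\{|z|<2\}$ and $\{|z|>1/2\}$.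

**Definition (box condition).** A positive measure $\nu$ of mass $\le1$ carried by $\{|x|\le1\}\subset\mathbb C^n$ satisfies $BC_n(C_0,A,c)$, where $A\ge1$ and $c>0$, if for all $j$, all $a\in\mathbb C^{n-1}$ with $|a|\le1$, all $r\in(0,1]$, $\rho\in(0,1)$, and all $g$ holomorphic on $D(a,r)$ with $|g|\le\Lambda$,
$$\nu\{|\hat x_j-a|<r/2,\ |x_j-g(\hat x_j)|<\rho\}\le C_0r^{-A}\rho^{c}.\tag{4}$$
For $n=1$ this reads $\nu\{|x-g|<\rho\}\le C_0\rho^c$ for constants $|g|\le\Lambda$.

Normalized Lebesgue measure on $\{|x|\le1\}$ satisfies it with $c=2$, $A=1$. Haar measure on $\{|x_1|=|x_2|=1\}$ satisfies it with $c=1$: for fixed $\hat x_j$, $x_j$ lies in a set of Haar measure $\le C\rho$ on the circle. Area on $\{x_2=0\}$ fails it: take $j=2$, $a=0$, $g=0$ and let $\rho\to0$.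

**Theorem 1.** For a probability measure $\mu$ on $X$ (any $n\ge1$) the following are equivalent:

* (a) $\mu\in\mathrm{MAH}(X,\omega)$;
* (b) $\mu$ satisfies the strong integrability condition;
* (b$'$) for every $\psi\in\mathrm{PSH}(X,\omega)$ there is $\varepsilon_\psi>0$ with $e^{-\varepsilon_\psi\psi}\in L^1(\mu)$;
* (M) there are $\varepsilon,C>0$ with $\int e^{-\varepsilon\psi}d\mu\le C$ for all $\psi\in\mathrm{PSH}(X,\omega)$ with $\sup\psi=0$;
* (c) there are $\varepsilon,C>0$ with $\mu(K)\le C\exp(-\varepsilon\,\mathrm{Cap}(K)^{-1/n})$ for all compact $K$ (the right side is $0$ if $\mathrm{Cap}(K)=0$);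
* (d) in some (equivalently, every) admissible atlas, all the measures $\mu|_{\{|x^{(p)}|\le1\}}$ satisfy a box condition;
* (e) there are $C,\alpha>0$ with $\int|u-v|\,d\mu\le C\|u-v\|_{L^1(\omega^n)}^\alpha$ for all $u,v\in\mathrm{PSH}(X,\omega)$ with $\sup u=\sup v=0$.

In particular, for every $n>1$ and every compact Kähler manifold $(X,\omega)$ of dimension $n$, a probability measure $\mu$ belongs to $\mathrm{MAH}(X,\omega)$ if and only if it satisfies the strong integrability condition.

The implications are proved in this order: (a)⇒(b)⇒(b$'$)⇒(M) in Section 5, (M)⇒(c) in Section 6, (c)⇒(d) for every atlas in Section 7, (d) for some atlas ⇒(M) and (M)+(d)⇒(e)⇒(M) in Section 9, and (M)+(c)+(d)⇒(a) in Section 10. Section 8 contains the local theorem on which Sections 9 and 10 rest.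

## 5. From a Hölder potential to a uniform exponential bound

For $\sup\psi=0$ and $t\ge1$ we use throughout the truncation
$$f=\max(\psi,-t)-\max(\psi,-t-1).\tag{5}$$
It lies in $[0,1]$, vanishes on $\{\psi\ge-t\}$ and equals $1$ on $\{\psi\le-t-1\}$. By (1), $\int f\omega^n\le\int_{\{\psi<-t\}}\omega^n\le Ce^{-at}$. If we can prove $\mu(\psi\le-t-1)\le Ce^{-\varepsilon't}$ uniformly in $\psi$, then (M) follows for any $\varepsilon\in(0,\varepsilon')$, since $\int e^{-\varepsilon\psi}d\mu\le1+\int_1^\infty\mu(\psi\le-\tfrac1\varepsilon\log s)\,ds$.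

**Step 1: (a)⇒(M)⇒(b)⇒(b$'$).** The purpose is to transfer exponential decay from $\omega^n$ to $\mathrm{MA}(\varphi)$, replacing one factor $\omega$ at a time. The argument is due to Dinh–Nguyên–Sibony.

Let $\mu=\mathrm{MA}(\varphi)$ with $\varphi$ $\alpha$-Hölder, $\alpha\le1$. For $0<\delta\le1$ there is a smooth $\varphi_\delta$ with $|\varphi-\varphi_\delta|\le C\delta^\alpha$ and $dd^c\varphi_\delta\le C\delta^{-2}\omega$. For small $\delta$, convolve in charts with a mollifier of radius $\delta$ and glue with a partition of unity; second derivatives fall on the mollifier and cost $C\delta^{-2}\sup|\varphi|$. For $\delta$ above a fixed $\delta_0$ use $\varphi_{\delta_0}$ and enlarge $C$.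

With $f$ from (5), put $I_k=\int f(\omega+dd^c\varphi)^k\wedge\omega^{n-k}$ and $S=(\omega+dd^c\varphi)^{k-1}\wedge\omega^{n-k}$. Expanding one factor $\omega+dd^c\varphi$, writing $\varphi=\varphi_\delta+(\varphi-\varphi_\delta)$, and integrating by parts (F4),
$$I_k=I_{k-1}+\int f\,dd^c\varphi_\delta\wedge S+\int(\varphi-\varphi_\delta)\,dd^cf\wedge S\le(1+C\delta^{-2})I_{k-1}+2CV\delta^\alpha.$$
Here we used $dd^cf=(\omega+dd^c\max(\psi,-t))-(\omega+dd^c\max(\psi,-t-1))$, so that $dd^cf\wedge S$ is a difference of two positive measures of mass $V$. Take $\delta=(I_{k-1}/V)^{1/(2+\alpha)}\le1$. Then $\delta^{-2}I_{k-1}=V\delta^\alpha$, and $I_k\le CI_{k-1}^{\alpha/(2+\alpha)}$ (if $I_{k-1}=0$, let $\delta\to0$). Since $I_0\le Ce^{-at}$, after $n$ rounds $\mu(\psi\le-t-1)\le I_n/V\le Ce^{-\varepsilon't}$ with constants independent of $\psi$. This is (M). Every $\psi\in\mathrm{PSH}(X,\omega)$ is a constant plus a function with supremum $0$, so (M) implies (b), and (b) trivially implies (b$'$).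

**Step 2: (b$'$)⇒(M).** The purpose is to make $\varepsilon$ and the bound independent of $\psi$, by Baire's theorem on the compact set $Q$ of (F1).

Put $E_m=\{\psi\in Q:\int e^{-\psi/m}d\mu\le m\}$. If $\psi_j\in E_m$ and $\psi_j\to\psi$ in $Q$, then $e^{-\psi/m}\le\liminf e^{-\psi_j/m}$ everywhere by (F2), and Fatou's lemma gives $\psi\in E_m$; so $E_m$ is closed. The sets cover $Q$: for $\psi\in Q$ and $m\ge1/\varepsilon_\psi$, since $C_Q-\psi\ge0$ and $C_Q\ge0$,
$$\int e^{-\psi/m}d\mu\le\int e^{(C_Q-\psi)/m}d\mu\le e^{\varepsilon_\psi C_Q}\int e^{-\varepsilon_\psi\psi}d\mu.$$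
The right side does not depend on $m$, so $\psi\in E_m$ for $m$ large. By Baire some $E_m$ contains $\{\psi\in Q:\|\psi-\psi_0\|_{L^1}<r\}$ for some $\psi_0\in Q$, $r>0$. Since $Q$ is convex of finite diameter, there is $s\in(0,1)$ with $(1-s)\psi_0+s\psi\in E_m$ for all $\psi\in Q$. As $\psi_0\le C_Q$,
$$\int e^{-s\psi/m}d\mu=\int e^{-((1-s)\psi_0+s\psi)/m}e^{(1-s)\psi_0/m}d\mu\le m\,e^{C_Q/m}\qquad(\psi\in Q).$$
Functions with $\sup\psi=0$ differ from elements of $Q$ by constants that are uniformly bounded (F1). So (M) holds with $\varepsilon=s/m$.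

## 6. Extremal functions: (M)⇒(c)

**Step 3.** The purpose is to convert integrability into a bound by capacity, by applying (M) to an $\omega$-psh function adapted to $K$.

Assume (M). By (F6) a locally pluripolar set lies in some $\{\psi=-\infty\}$, which is $\mu$-null by (M). So pluripolar compact sets satisfy (c). Let $K$ be compact and not pluripolar, and $m=\sup V_K^*$.

If $m\ge1$, put $u=V_K^*/m$. Then $u\in\mathrm{PSH}(X,\omega)$, $0\le u\le1$, and $\omega+dd^cV_K^*=m(\omega+dd^cu)-(m-1)\omega\le m(\omega+dd^cu)$. Since $\mathrm{MA}(V_K^*)$ is carried by $K$, $1=\int_K\mathrm{MA}(V_K^*)\le m^n\mathrm{Cap}(K)$. If $m<1$, then $V_K^*$ itself is a competitor and $\mathrm{Cap}(K)\ge1$. In both cases $m\ge\mathrm{Cap}(K)^{-1/n}-1$.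

The function $\psi=V_K^*-m$ has $\sup\psi=0$ and equals $-m$ on $K$ off a pluripolar, hence $\mu$-null, set. By Chebyshev's inequality and (M),
$$\mu(K)\le\mu(\psi\le-m)\le Ce^{-\varepsilon m}\le Ce^{\varepsilon}\exp(-\varepsilon\,\mathrm{Cap}(K)^{-1/n}).$$

## 7. Capacity of sheared polydiscs: (c)⇒(d)

**Lemma 2.** If $0<\tau_i<R_i$, $K'=\prod\{|x_i|\le\tau_i\}$ and $\Omega'=\prod\{|x_i|<R_i\}$, then $\mathrm{Cap}(K',\Omega')\le C_n\prod_i(\log(R_i/\tau_i))^{-1}$.

**Step 4: proof of Lemma 2.** The purpose is to bound the capacity of a polydisc by a product, with one factor for each coordinate.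

Let $L_i=\log(R_i/\tau_i)$. Choose rationals $\alpha_i=p_i/q\in[1/L_i,2/L_i]$ with a common denominator $q$, and put $\tau_i'=R_ie^{-1/\alpha_i}\ge R_ie^{-L_i}=\tau_i$. Let $\Psi(y)=\max_i\log^+|y_i|$, $F_i(x)=(x_i/\tau_i')^{p_i}$ and
$$\phi=\max_i\alpha_i\log^+(|x_i|/\tau_i')=q^{-1}\,\Psi\circ F.$$
Off the coordinate hyperplanes $F$ is an unbranched covering of $(\mathbb C\setminus\{0\})^n$ of degree $\prod p_i$. The hyperplanes are pluripolar and not charged on either side. Hence $\int_{\mathbb C^n}(dd^c\phi)^n=q^{-n}\prod p_i\int(dd^c\Psi)^n=c_n\prod\alpha_i$.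

The constant $c_n=\int(dd^c\Psi)^n$ is finite. On $\{|y|>1\}$ we have $\Psi=\log|y|$. Where, say, $y_1\ne0$, this is the pluriharmonic function $\log|y_1|$ plus $\max(0,\log|y_2/y_1|,\dots,\log|y_n/y_1|)$, a function of $n-1$ holomorphic coordinates, so its Monge–Ampère measure is $0$. On the compact set $\{|y|\le1\}$ the mass is finite because $\Psi$ is locally bounded.

Let $h=\phi-1$. On $K'$, $h=-1$, and $h\to0$ at $\partial\Omega'$, since $\alpha_i\log(R_i/\tau_i')=1$. Let $v$ be psh on $\Omega'$ with $0\le v\le1$, let $0<\eta<1/2$, and put $v_\eta=(1-2\eta)v-1+\eta\in[-1+\eta,-\eta]$. Then $K'\subset\{h<v_\eta\}\Subset\Omega'$, and (F5) gives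
$$(1-2\eta)^n\int_{K'}(dd^cv)^n\le\int_{\{h<v_\eta\}}(dd^ch)^n\le c_n\prod\alpha_i\le2^nc_n\prod L_i^{-1}.$$
Let $\eta\to0$.

**Step 5: passing from $\mathrm{Cap}$ to local capacity.** The purpose is to use Lemma 2 on $X$. Let $K\subset\Omega\subset\{|x^{(p)}|<R_0\}$ with $K$ compact and $\Omega$ open. If $u$ is $\omega$-psh and $0\le u\le1$, then $(h_p+u)/(H+1)$ is psh with values in $[0,1]$, so
$$\mathrm{Cap}(K)\le V^{-1}(H+1)^n\,\mathrm{Cap}(K,\{|x|<R_0\})\le C\,\mathrm{Cap}(K,\Omega);$$
the last inequality holds because shrinking the domain admits more competitors.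

**Step 6: boxes.** The purpose is to get a power of $\rho$, with an exponent independent of the graph $g$. Let $s=\log(1/\rho)$. Straightening the whole box at once does not suffice: compared with a fixed larger polydisc, Lemma 2 bounds its capacity by $Cs^{-1}$, because only one coordinate is thin. Then (c) gives $\exp(-\varepsilon's^{1/n})$, which for $n\ge2$ is not a power of $\rho$. So we make all coordinates thin by cutting the box into small pieces. The pieces are many, but the gain beats their number.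

Fix an admissible atlas and a chart, and let $E=\{|z-a|<r/2,\ |w-g(z)|<\rho\}$ be as in (4), with $w=x_j$, $z=\hat x_j$. Let $\eta\in(0,1)$ and $\tau=\frac r2\rho^\eta<\frac r2$. Cover $\{|z-a|<r/2\}$ by at most $C\rho^{-2(n-1)\eta}$ polydiscs $D(b_l,\tau)$ with $|b_l-a|<r/2$. Put
$$\Omega_l=\{|z-b_l|<r/2,\ |w-g(z)|<1\},\qquad K_l=\{|z-b_l|\le\tau,\ |w-g(z)|\le\rho\}.$$
Here $D(b_l,r/2)\subset D(a,r)$, so $g$ is defined. The map $(z,w)\mapsto(z-b_l,w-g(z))$ sends $\Omega_l$ biholomorphically onto a polydisc and $K_l$ onto a concentric closed one. On $\Omega_l$, $|z|<2$ and $|w|<\Lambda+1$, so $\Omega_l\subset\{|x|<R_0\}$. The radii have logarithmic ratios $\log\frac{r/2}{\tau}=\eta s$ ($n-1$ times) and $s$. By Lemma 2 and Step 5, $\mathrm{Cap}(K_l)\le C_1\eta^{-(n-1)}s^{-n}$. By (c), with $\varepsilon_1=\varepsilon C_1^{-1/n}$,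
$$\mu(E)\le\sum_l\mu(K_l)\le C\exp\big(2(n-1)\eta s-\varepsilon_1\eta^{(n-1)/n}s\big).$$
The loss is linear in $\eta$ while the gain is of order $\eta^{(n-1)/n}$, with exponent less than $1$. Fix $\eta$ so small that $2(n-1)\eta\le\frac12\varepsilon_1\eta^{(n-1)/n}$. Then $\mu(E)\le C\rho^c$ with $c=\frac12\varepsilon_1\eta^{(n-1)/n}>0$, uniformly in $a,r,g,j$. As $r\le1$, this is $BC_n$ with $A=1$. The atlas was arbitrary, so (d) holds in every admissible atlas.

## 8. Averaged oscillation of psh functions of logarithmic growth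

**Definition.** $\mathcal L_n$ is the set of psh $u\not\equiv-\infty$ on $\mathbb C^n$ with $\sup(u-\log^+|x|)<\infty$.

For example, $\frac1N\log|P|\in\mathcal L_n$ for every polynomial $P\not\equiv0$ of degree $\le N$ ($N\ge1$).

**Theorem 3 ($S_n$).** If $\nu$ satisfies $BC_n(C_0,A,c)$, there are $C'>0$ and $\alpha\in(0,1)$ depending only on $n,C_0,A,c$ with
$$\int(M_\delta u-u)\,d\nu\le C'\delta^\alpha\qquad\text{for all }u\in\mathcal L_n,\ \delta\in(0,1/2].\tag{6}$$
The integrand is $+\infty$ where $u=-\infty$; so $\nu(u=-\infty)=0$.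

The proof is by induction on $n$. For $n=1$ nothing is needed from lower dimension; for $n\ge2$ we assume $S_{n-1}$. Steps 7–9 prove a tube bound with exponent independent of the degree, Step 10 turns it into an estimate for $\log|P|$, Steps 11 and 12 pass from $\log|P|$ to $u$, and Steps 13 and 14 run a recursion over scales.

**Step 7: tubes around hypersurfaces, given $S_m$.** The purpose is to discard neighborhoods of bad hypersurfaces in lower dimension.

**Lemma 4.** If the conclusion of $S_m$ holds for $\nu$ (mass $\le1$) and $Q\not\equiv0$ is a polynomial on $\mathbb C^m$ of degree $\le N$ ($N\ge1$), then $\nu(Q=0)=0$ and $\nu\{\mathrm{dist}(x,\{Q=0\})\le\delta\}\le C''N\delta^\alpha$ for $\delta\in(0,1]$ (distance for $|\cdot|$, $\mathrm{dist}(x,\emptyset)=\infty$).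

Proof. Let $u=\frac1N\log|Q|\in\mathcal L_m$; then $\nu(Q=0)=\nu(u=-\infty)=0$. For $\delta>1/4$ the bound is trivial with $C''\ge4$. Let $\delta\le1/4$, $Q(x)\ne0$, $Q(y)=0$, $|x-y|\le\delta$. The function $\zeta\mapsto Q(x+\zeta(y-x))$ vanishes at $\zeta=1$, so by Jensen's formula its logarithmic mean on $|\zeta|=2$ is at least $\log|Q(x)|+\log2$. The points used are within $2\delta$ of $x$, so $M_{2\delta}u(x)-u(x)\ge\frac{\log2}N$. Apply (6) with $2\delta\le1/2$ and Chebyshev's inequality.

**Step 8: push-forward.** The purpose is to make Lemma 4 available for projections of $\nu$.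

**Lemma 5.** If $\nu$ satisfies $BC_n(C_0,A,c)$, $n\ge2$, and $\pi:\mathbb C^n\to\mathbb C^{n-1}$ forgets one coordinate, then $\pi_*\nu$ satisfies $BC_{n-1}(25C_0,A+2,c)$.

Proof. Let $t$ be the forgotten coordinate; $|t|\le1$ for $\nu$-almost every point. A maximal set of points of the closed unit disc with mutual distances $\ge r/2$ has at most $(1+4/r)^2\le25r^{-2}$ elements $t_i$, because the discs of radius $r/4$ about them are disjoint and lie in a disc of radius $1+r/4$. The discs $D(t_i,r/2)$ cover the closed unit disc. The preimage of the box of $\mathbb C^{n-1}$ with data $(a,r,g)$ is covered, up to a $\nu$-null set, by the boxes of $\mathbb C^n$ with centers $(a,t_i)$, radius $r$, and $g$ extended constantly in $t$. Each has measure $\le C_0r^{-A}\rho^c$. If $n-1=1$, use $r=1$.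

Hence, for $n\ge2$, $S_{n-1}$ and Lemma 4 apply to $\pi_*\nu$ with constants depending only on $n,C_0,A,c$. Write $\alpha'$ for the resulting exponent.

**Step 9: vertical tubes.** The purpose is the bound that was missing in (3): polynomial loss in $N$, fixed exponent. Fix a coordinate $w=x_j$ and let $z=\hat x_j$. For a polynomial $P\not\equiv0$ put
$$d_P(z,w)=\inf\{|w-w'|:P(z,w')=0\},\qquad\inf\emptyset=+\infty.$$
For $P=w^2-z$ this is the distance from $w$ to $\{\pm\sqrt z\}$. The set $\{d_P<\rho\}$ is $F_\sigma$: it is the union over $i$ of the closed sets where some root $w'$ satisfies $|w-w'|\le\rho-1/i$.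

**Lemma 6.** If $\deg P\le N$ ($N\ge1$), then
$$\nu\{d_P<\rho\}\le CN^2\rho^{c_1}\qquad(0<\rho<1),\tag{7}$$
with $C$ and $c_1\in(0,1]$ depending only on $n,C_0,A,c$.

Proof. If $n=1$: when $|w|\le1$ and $d_P(w)<\rho$, $w$ lies in a disc of radius $\rho$ about one of at most $N$ roots, and this root has modulus $\le2\le\Lambda$. So $\nu\{d_P<\rho\}\le NC_0\rho^c$, and we take $c_1=\min(c,1)$.

Let $n\ge2$. If $P=p_0(z)$ does not involve $w$, then $\{d_P<\rho\}=\{p_0(z)=0\}$ is null by Lemmas 5 and 4. Otherwise we proceed in three parts.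

*The bad set.* We want a hypersurface $W$ of $z$-space off which the roots of $P(z,\cdot)$ are holomorphic and can be bounded. Two things can go wrong. Roots may collide, as for $P=w^2-z$ at $z=0$, or escape to infinity, as for $P=zw-1$ at $z=0$. And roots may be holomorphic but steep: for $P=w-Mz$ with $M$ large, the root $Mz$ is small at $z=0$ and huge nearby. Steepness will be controlled by removing also the places where a root takes one of two fixed values near $\pm4$, and applying Schottky.

Factor $P=q(z)\prod P_l^{e_l}$ with $P_l$ irreducible, pairwise non-associate, of positive $w$-degree. Put $P^\circ=\prod P_l$, $m=\deg_wP^\circ\in[1,N]$ and $R(z)=\mathrm{Res}_w(P^\circ,\partial_wP^\circ)$. By Gauss's lemma $P^\circ$ is squarefree over $\mathbb C(z)$, so $R\not\equiv0$. The Sylvester determinant has size $2m-1$ and entries of degree $\le N$, so $\deg R\le(2m-1)N\le2N^2$. Its first column contains only multiples of the leading coefficient of $P^\circ$ in $w$. So if $R(z)\ne0$, this coefficient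 is nonzero at $z$ and $P^\circ(z,\cdot)$ has $m$ simple roots. For $P=w^2-z$ one finds $R=-4z$.

Choose $c_1^*,c_2^*$ with $|c_1^*-4|\le1$, $|c_2^*+4|\le1$ and $P^\circ(\cdot,c_i^*)\not\equiv0$; only the finitely many $c$ with $w-c$ dividing $P^\circ$ are excluded. Let
$$Q=q\,R\,P^\circ(\cdot,c_1^*)\,P^\circ(\cdot,c_2^*),\qquad W=\{Q=0\}\subset\mathbb C^{n-1}.$$
Then $\deg Q\le2N^2+3N\le5N^2$. For $P=w-Mz$ and $c^*_{1,2}=\pm4$, $W=\{\pm4/M\}$.

*Near $W$.* Let $r\in(0,1]$. By Lemma 4 for $\pi_*\nu$, $\nu\{\mathrm{dist}(z,W)<r\}\le CN^2r^{\alpha'}$.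

*Far from $W$.* Cover $\{|z|\le1,\ \mathrm{dist}(z,W)\ge r\}$ by at most $Cr^{-2(n-1)}$ polydiscs $D(z_l,r/8)$ centered in this set. The polydisc $D(z_l,r)$ is disjoint from $W$ and simply connected. On it $q\ne0$, so the roots of $P(z,\cdot)$ are those of $P^\circ(z,\cdot)$, and they are $m$ holomorphic functions $w_1,\dots,w_m$ omitting $c_1^*$ and $c_2^*$. Let $x=(z,w)$ with $|x|\le1$, $z\in D(z_l,r/8)$, $d_P(x)<\rho$. Then $|w-w_i(z)|<\rho$ for some $i$, so $|w_i(z)|\le2$. For $z'\in D(z_l,r/2)$ we have $|z'-z|<5r/8$, and $\zeta\mapsto z+\zeta(z'-z)$ maps $|\zeta|<7/5$ into $D(z_l,r)$, since $\frac r8+\frac75\cdot\frac{5r}8=r$. The function $\xi\mapsto w_i(z+\frac75\xi(z'-z))$ on the unit disc omits $c_1^*,c_2^*$ and has modulus $\le2$ at $0$. By (F10) at $\xi=5/7$, $|w_i(z')|\le\Lambda$. Hence $|w_i|\le\Lambda$ on $D(z_l,r/2)$, and $x$ lies in the box (4) with center $z_l$, radius $r/2$, and $g=w_i$, whose measure is $\le C_0(r/2)^{-A}\rho^c$. There are at most $N$ such boxes for each $l$.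

Altogether
$$\nu\{d_P<\rho\}\le CN^2r^{\alpha'}+CN\,r^{-2(n-1)-A}\rho^c.$$
With $r=\rho^{c/(2(2n-2+A))}$ the second term is $CN\rho^{c/2}$, and (7) follows with $c_1=\min\big(1,\frac c2,\frac{\alpha'c}{2(2n-2+A)}\big)$.

**Step 10: one-directional oscillation of $\log|P|$.** The purpose is to repeat the computation of Section 3 with $d_P$ in place of the chordal distance. Let $M^w_\delta v(z,w)=\sup_{|\zeta|\le\delta}v(z,w+\zeta)$.

**Lemma 7.** With $\theta=c_1/2$ and $P\not\equiv0$ of degree $\le N$,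
$$\int(M^w_\delta\log|P|-\log|P|)\,d\nu\le CN^3\delta^\theta.\tag{8}$$

Proof. By (7), $\nu(d_P=0)=0$. If $d_P(x)>0$, then $P(z,\cdot)\not\equiv0$ is a constant times at most $N$ factors $w-w_i$, and $|w+\zeta-w_i|\le|w-w_i|(1+\delta/d_P)$. So the integrand is $\le N\log(1+\delta/d_P)\le\frac N\theta\delta^\theta d_P^{-\theta}$. Finally
$$\int d_P^{-\theta}d\nu\le1+\int_1^\infty\nu(d_P<s^{-1/\theta})\,ds\le1+CN^2\int_1^\infty s^{-2}ds\le CN^2.$$

**Step 11: Bergman functions.** The purpose is to approximate a general $u$ by logarithms of polynomials of degree $O(k)$ with error $O(1/k)$. Let $u\in\mathcal L_n$ be globally Lipschitz, $k\ge1$ an integer, and $H_k$ the Hilbert space of entire $f$ with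
$$\|f\|_k^2=\int|f|^2e^{-2ku}(1+\|x\|^2)^{-(n+2)}d\lambda<\infty.$$

*(i) $H_k$ consists of polynomials of degree $\le3k$.* Since $u\le\log^+|x|+O(1)$, the mean value inequality on $B(x,\|x\|/2)$ gives, for large $\|x\|$, $|f(x)|^2\le C\|x\|^{-2n}\cdot\|x\|^{2k}\cdot\|x\|^{2n+4}$, where $C$ may depend on $f,u,k$. So $|f|=O(\|x\|^{k+2})$ and $\deg f\le k+2\le3k$. In particular $\dim H_k<\infty$.

*(ii) For $|x_0|\le2$ there is $f\in H_k$ with $f(x_0)=1$, $\|f\|_k^2\le Ce^{-2ku(x_0)}$, where $C=C(n)$.* By (F8) take $h$ on $B(x_0,1)$ with $h(x_0)=1$ and $\int|h|^2e^{-2ku}\le Ce^{-2ku(x_0)}$. Let $\chi$ be a cutoff supported in $B(x_0,1)$, equal to $1$ on $B(x_0,1/2)$. Apply (F9) with the psh weight $\phi=2ku+2n\log\|x-x_0\|$ to solve $\bar\partial v=h\bar\partial\chi$ with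
$$\int|v|^2e^{-\phi}(1+\|x\|^2)^{-2}\le\int|h\bar\partial\chi|^2e^{-\phi}\le Ce^{-2ku(x_0)};$$
the last inequality holds because $\|x-x_0\|\ge1/2$ on the support of $\bar\partial\chi$. Near $x_0$, $v$ is holomorphic, and $v(x_0)=0$ because $e^{-\phi}$ is not integrable at $x_0$. So $f=\chi h-v$ is entire with $f(x_0)=1$. Since $e^{-2ku}=e^{-\phi}\|x-x_0\|^{2n}\le Ce^{-\phi}(1+\|x\|^2)^n$, the norm bound follows.

*(iii) If $\|f\|_k\le1$, $|x|\le1$, $0<r\le1$, then $|f(x)|^2\le Cr^{-2n}e^{2kM_ru(x)}$, $C=C(n)$.* This is the mean value inequality on $B(x,r)\subset D(x,r)$.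

Let $(f_l)$ be an orthonormal basis, $B_k=\sum|f_l|^2=\sup_{\|f\|_k=1}|f|^2$ and $u_k=\frac1{2k}\log B_k$. Then (ii) and (iii) give, with $C=C(n)$,
$$u\le u_k+\frac Ck\ \ (|x|\le2),\qquad u_k\le M_ru+\frac{C(1+\log(1/r))}k\ \ (|x|\le1,\ 0<r\le1).\tag{9}$$

**Step 12: random polynomials.** The purpose is to apply (8) to $u_k$, which is not itself $\frac1k\log|P|$ of a single polynomial but is an average of such functions. Let $(a_l)$ be independent standard complex Gaussians and $f_a=\sum a_lf_l$. Then $f_a(x)$ has the law of $\sqrt{B_k(x)}\,\gamma$ with $\gamma$ a standard complex Gaussian. For $|x|\le2$ we have $B_k(x)>0$, so $\log|f_a(x)|$ is integrable and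
$$u_k(x)=\frac1k\big(\mathbb E\log|f_a(x)|-\mathbb E\log|\gamma|\big).$$
The supremum of an expectation is at most the expectation of the supremum. So for $|x|\le1$, $\delta\le1/2$,
$$M^w_\delta u_k(x)-u_k(x)\le\frac1k\,\mathbb E\big(M^w_\delta\log|f_a|(x)-\log|f_a(x)|\big).$$
The right integrand is nonnegative and measurable in $(a,x)$. Tonelli's theorem and (8) for $P=f_a$ (almost surely $\not\equiv0$), $N=3k$, give $\int(M^w_\delta u_k-u_k)\,d\nu\le\frac1k\cdot Ck^3\delta^\theta=Ck^2\delta^\theta$.

On $\{|x|\le1\}$, (9) gives $M^w_\delta u-u\le(M^w_\delta u_k-u_k)+(u_k-u)+\frac Ck$ and $u_k-u\le(M_ru-u)+\frac{C(1+\log(1/r))}k$. Therefore, for $\delta\le1/2$, $0<r\le1$ and every coordinate direction $w$,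
$$\int(M^w_\delta u-u)\,d\nu\le Ck^2\delta^\theta+\int(M_ru-u)\,d\nu+\frac{C(1+\log(1/r))}k,\tag{10}$$
with $C$ depending only on $n,C_0,A,c$, not on $u$ or its Lipschitz constant.

**Step 13: recursion over scales.** The purpose is to remove the term $\int(M_ru-u)d\nu$ from (10). It is the quantity we want to bound, but at a finer scale $r$ of our choice. Let $\Gamma_L(\delta)$ be the supremum of $\int(M_\delta u-u)\,d\nu$ over $u\in\mathcal L_n$ that are $L$-Lipschitz for $|\cdot|$. Trivially $\Gamma_L(\delta)\le L\delta$.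

Since polydiscs are products, $M_\delta=M^{(1)}_\delta\circ\dots\circ M^{(n)}_\delta$ with one-directional suprema. Each $M^{(j)}_\delta$ preserves the class: $L$-Lipschitz bounds and logarithmic growth persist, and a continuous supremum of psh functions is psh. With $v_j=M^{(j+1)}_\delta\cdots M^{(n)}_\delta u$ we have $v_n=u$ and $M_\delta u-u=\sum_{j=1}^n(M^{(j)}_\delta v_j-v_j)$. Apply (10) to each $v_j$ with $r=\delta^2$ and $k=\lceil\delta^{-\theta/4}\rceil$. Then $k^2\delta^\theta\le4\delta^{\theta/2}$ and $(1+\log(1/r))/k\le\delta^{\theta/4}(1+2\log\frac1\delta)\le C\delta^{\theta/8}$. So with $\kappa=\theta/8$ and $C_1$ independent of $L$,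
$$\Gamma_L(\delta)\le n\,\Gamma_L(\delta^2)+C_1\delta^\kappa\qquad(0<\delta\le1/2).$$
Iterate $J$ times. The remainder is $n^J\Gamma_L(\delta^{2^J})\le n^JL\,\delta^{2^J}\to0$, so the Lipschitz constant disappears, and
$$\Gamma_L(\delta)\le C_1\sum_{j\ge0}n^j\delta^{\kappa2^j}\le C_1\delta^\kappa\sum_{j\ge0}n^j2^{-\kappa(2^j-1)}=C'\delta^\kappa.$$

**Step 14: general $u\in\mathcal L_n$.** The purpose is to remove the Lipschitz assumption. Let $u^{(i)}=\max(u,\log^+|x|-i)$. Then $u^{(i)}-\log^+|x|$ is bounded and $\log^+|x|$ is Lipschitz, so the standard regularizations $u^{(i)}*\chi_\eta$ with radial mollifiers are globally Lipschitz and lie in $\mathcal L_n$. They decrease to $u^{(i)}$ as $\eta\downarrow0$, and $u^{(i)}\downarrow u$ as $i\to\infty$. For decreasing sequences of usc functions, suprema over compact sets converge to the supremum of the limit, so $M_\delta$ passes to the limit. Where $u=-\infty$ we still have $M_\delta u>-\infty$, since $u$ is locally integrable, so there the differences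 tend to $+\infty$, in agreement with the convention. Fatou's lemma, used twice, gives (6) with $\alpha=\kappa<1$. This proves $S_n$ and Theorem 3.

## 9. Averaged oscillation on $X$, and the conditions (M) and (e)

Throughout this section assume (d) for some admissible atlas, except in Step 18, which uses only (e).

**Proposition 8.** For bounded $\varphi\in\mathrm{PSH}(X,\omega)$ and $u_p=\varphi+h_p$,
$$\int_{\{|x^{(p)}|\le1\}}(M_\delta u_p-u_p)\,d\mu\le C(1+\mathrm{osc}\,\varphi)\,\delta^\alpha,\qquad0<\delta\le1/2.\tag{11}$$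

**Step 15: proof of Proposition 8.** The purpose is to extend the local psh function $u_p$ to a multiple of an element of $\mathcal L_n$ without changing it on $|x|\le2$. Subtract a constant so that $-M_0\le u_p\le0$ on $\{|x|\le3\}$, $M_0\le\mathrm{osc}\,\varphi+H$. Let $b=(M_0+1)/\log\frac54$ and $g=b\log(|x|/2)-M_0$. Then $g\le-M_0\le u_p$ on $|x|\le2$, and $g=1>0\ge u_p$ on $|x|=5/2$. Define $G$ as $u_p$ on $|x|\le2$, $\max(u_p,g)$ on $2\le|x|\le5/2$, and $g$ on $|x|\ge5/2$. On $|x|<5/2$, $G=\max(u_p,g)$, and near and beyond $|x|=5/2$, $G=g$ (by upper semicontinuity of $u_p$ and $u_p\le0$ on $|x|\le3$). So $G$ is psh on $\mathbb C^n$ and $G/b\in\mathcal L_n$. Apply (6) to $G/b$. For $|x|\le1$ and $\delta\le1/2$ only values on $|x|\le3/2$ enter, where $G=u_p$; and $b\le C(1+\mathrm{osc}\,\varphi)$.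

**Lemma 9.** If $u\ge v$ are $\omega$-psh with values in $[-t,0]$, $t\ge1$, then
$$\int(u-v)\,d\mu\le C\big(\delta^{-2n}\|u-v\|_{L^1(\omega^n)}+t\,\delta^\alpha\big),\qquad0<\delta\le1/2.\tag{12}$$

**Step 16: proof of Lemma 9.** The purpose is to compare $\mu$-integrals with volume integrals by averaging at scale $\delta$. In a chart let $A_\delta$ be the average over $D(x,\delta)$. Then $u+h_p\le A_\delta(u+h_p)$, and, since $A_\delta\le M_\delta$, $v+h_p\ge A_\delta(v+h_p)-[M_\delta(v+h_p)-(v+h_p)]$. Subtract: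
$$u-v\le A_\delta(u-v)+[M_\delta(v+h_p)-(v+h_p)],\qquad A_\delta(u-v)\le C\delta^{-2n}\|u-v\|_{L^1(\omega^n)}.$$
Integrate over $\{|x^{(p)}|\le1\}$, use (11) with $1+\mathrm{osc}\,v\le2t$, and sum over $p$.

**Step 17: (d)⇒(M), and (M)+(d)⇒(e).** The purpose is to close the loop (M)⇒(c)⇒(d)⇒(M), and to add (e).

*(d)⇒(M).* Let $\sup\psi=0$, $t\ge1$ and $f$ as in (5), so $\|f\|_{L^1}\le Ce^{-at}$. Apply (12) to $\max(\psi,-t)\ge\max(\psi,-t-1)$ with $\delta=\frac12e^{-at/(4n)}$, for which $\delta^{-2n}=4^ne^{at/2}$: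
$$\mu(\psi\le-t-1)\le\int f\,d\mu\le C\big(e^{-at/2}+(t+1)e^{-\alpha at/(4n)}\big)\le Ce^{-\varepsilon't},$$
uniformly in $\psi$. As noted after (5), this gives (M). Since (d) for one atlas implies (M), hence (c), hence (d) for every atlas, the word "equivalently" in (d) is justified.

*(M)+(d)⇒(e).* Since $|u-v|=(\max(u,v)-u)+(\max(u,v)-v)$, and each bracket has $L^1$ norm at most $\|u-v\|_{L^1}$, we may assume $u\ge v$. Let $\lambda=\|u-v\|_{L^1}$. By (M), $\int|u-v|d\mu\le\int(-u)d\mu+\int(-v)d\mu\le C$, so we may assume $\lambda<1/e$; and if $\lambda=0$ then $u=v$ by (F2). Let $t=\log(1/\lambda)\ge1$, $u_t=\max(u,-t)$, $v_t=\max(v,-t)$. Then $u-v\le(u_t-v_t)+(v_t-v)$ and $0\le u_t-v_t\le u-v$. By (M), $\int(v_t-v)d\mu=\int_t^\infty\mu(v<-s)ds\le Ce^{-\varepsilon t}=C\lambda^\varepsilon$. By (12) with $\delta=\frac12\lambda^{1/(4n)}$, $\int(u_t-v_t)d\mu\le C\big(\lambda^{1/2}+\lambda^{\alpha/(4n)}\log\frac1\lambda\big)$. This is (e) with a smaller exponent.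

**Step 18: (e)⇒(M).** The purpose is to return from (e). Apply (e) to $\max(\psi,-t)$ and $\max(\psi,-t-1)$, whose suprema are $0$. By (1), $\mu(\psi\le-t-1)\le C\|f\|_{L^1}^\alpha\le Ce^{-\alpha at}$.

## 10. Stability, gluing, and the Hölder potential: (M)+(c)+(d)⇒(a)

**Step 19: a bounded potential.** The purpose is to have a candidate $\varphi$. As $\mathrm{Cap}\le1$ and $x^{-2}\exp(-\varepsilon x^{-1/n})$ is bounded on $(0,1]$, (c) gives $\mu(K)\le b_0\,\mathrm{Cap}(K)^2$ for compact $K$. By inner regularity of $\mu$ and monotonicity of $\mathrm{Cap}$ the same holds for Borel sets. This is the hypothesis of (F7) with $h(t)=t^n$: $F(x)=x^2$ and $\int^\infty t^{-2}dt<\infty$. So there is a bounded $\varphi\in\mathrm{PSH}(X,\omega)$ with $\mathrm{MA}(\varphi)=\mu$. Normalize $-m_0\le\varphi\le0$.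

**Lemma 10.** Let $v\in\mathrm{PSH}(X,\omega)$, $-m\le v\le0$, and $I=\int(v-\varphi)_+\,d\mu$. Then
$$\sup_X(v-\varphi)\le C\,I^\gamma,\qquad\gamma=\frac1{2n+2},\quad C=C(m,m_0,b_0,n).\tag{13}$$

**Step 20: proof of Lemma 10.** The purpose is to turn the averaged information of Section 9 into a uniform bound. For $s\ge0$, $0<t\le m+1$ and $\omega$-psh $u$ with $0\le u\le1$, put $\lambda=t/(m+1)$ and $\psi=(1-\lambda)v+\lambda u$. As $\psi-v=\lambda(u-v)$, we have $v\le\psi\le v+t$. Also $\mathrm{MA}(\psi)\ge\lambda^n\mathrm{MA}(u)$. By (F5),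
$$\lambda^n\int_{\{\varphi<v-s-t\}}\mathrm{MA}(u)\le\int_{\{\varphi<\psi-s-t\}}\mathrm{MA}(\psi)\le\int_{\{\varphi<\psi-s-t\}}\mathrm{MA}(\varphi)\le\mu(\varphi<v-s).$$
Taking the supremum over $u$,
$$t^n\,\mathrm{Cap}(\varphi<v-s-t)\le(m+1)^n\mu(\varphi<v-s).\tag{14}$$
Let $f(s)=\mathrm{Cap}(\varphi<v-s)^{1/n}$, nonincreasing. With $\mu\le b_0\mathrm{Cap}^2$, (14) gives $t\,f(s+t)\le C_4f(s)^2$, $C_4=(m+1)b_0^{1/n}$.

Suppose $2C_4f(s_0)\le m+1$, and set $s_{j+1}=s_j+2C_4f(s_j)$. If $f(s_j)>0$, the choice $t=2C_4f(s_j)$ gives $f(s_{j+1})\le\frac12f(s_j)$; if $f(s_j)=0$ this is trivial. The increments sum to at most $4C_4f(s_0)$, so $f=0$ from $s_0+4C_4f(s_0)$ on. As $\mathrm{Cap}$ dominates normalized volume, $v-\varphi\le s_0+4C_4f(s_0)$ almost everywhere, hence everywhere by (F2).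

Now choose $s_0=2t$. By (14) with $s=t$, $t^nf(2t)^n\le(m+1)^n\mu(\varphi<v-t)\le(m+1)^nI/t$. If $0<I\le1$ and $t=I^{1/(2n+2)}$, then $f(2t)\le(m+1)I^{1/(2n)}$. If $I$ is below a threshold depending only on $C_4$, then $2C_4f(2t)\le m+1$ and
$$v-\varphi\le2I^{1/(2n+2)}+4C_4(m+1)I^{1/(2n)}\le CI^\gamma.$$
If $I=0$, then $f(2t)=0$ for all $t\in(0,m+1]$; let $t\to0$. For $I$ above the threshold use $v-\varphi\le m_0$.

The plan now is to take for $v$ a global $\omega$-psh version of the local suprema $M_\delta u_p$. These live in charts and disagree on overlaps; gluing them costs positivity. The cost will be controlled by the modulus of continuity of $\varphi$ itself at a larger scale, with a small coefficient.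

**Step 21: local suprema and their mismatch.** The purpose is to bound the mismatch on overlaps. Let $\mathrm{dist}$ be the distance of $\omega$ and
$$m_\delta\varphi(x)=\sup_{\mathrm{dist}(x,y)\le\delta}\varphi(y),\qquad F(\delta)=\sup_X(m_\delta\varphi-\varphi)\le m_0.$$
On $\{|x^{(p)}|<1\}$ put $\varphi_{p,\delta}=M_\delta u_p-h_p$, $u_p=\varphi+h_p$. Since $M_\delta u_p$ is psh, $\omega+dd^c\varphi_{p,\delta}\ge0$; and $\varphi_{p,\delta}\ge\varphi$. As $\mathrm{dist}$ and $|x^{(p)}-y^{(p)}|$ are locally comparable and $h_p$ is Lipschitz, there are $\Lambda_1>1$ and $C_h$ such that for small $\delta$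
$$m_{\delta/\Lambda_1}\varphi-C_h\delta\le\varphi_{p,\delta}\le m_{\Lambda_1\delta}\varphi+C_h\delta.\tag{15}$$
Let $\ell=2\log\Lambda_1$, so $\Lambda_1^2=e^\ell$, and let $L>\ell$, to be fixed later. On $\{|x^{(p)}|<1\}\cap\{|x^{(q)}|<1\}$, (15) at scales $\delta$ and $\Lambda_1^2\delta$ gives $\varphi_{p,\delta}\le m_{\Lambda_1\delta}\varphi+C_h\delta\le\varphi_{q,\Lambda_1^2\delta}+C\delta$. So
$$\varphi_{p,\delta}-\varphi_{q,\delta}\le M_{e^\ell\delta}u_q-M_\delta u_q+C\delta.$$
For fixed $x$ the function $\zeta\mapsto\sup_{|b|\le1}u_q(x+\zeta b)=M_{|\zeta|}u_q(x)$ is usc, radial and subharmonic. By (F11), $t\mapsto M_{e^t}u_q(x)$ is convex. Comparing slopes from $\log\delta$ over lengths $\ell<L$, and then using (15) at scale $e^L\delta$,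
$$M_{e^\ell\delta}u_q-M_\delta u_q\le\frac\ell L\big(M_{e^L\delta}u_q-M_\delta u_q\big)\le\frac\ell L\big(M_{e^L\delta}u_q-u_q\big)\le\frac\ell LF(\Lambda_1e^L\delta)+C'_L\delta.$$
By symmetry, on overlaps,
$$|\varphi_{p,\delta}-\varphi_{q,\delta}|\le\vartheta:=\frac\ell LF(\Lambda_1e^L\delta)+C_L\delta.\tag{16}$$
Restrict to $\delta\le\delta_0(L)\le1/2$, so that $\vartheta\le m_0+1$ and all polydiscs used stay inside the charts.

**Step 22: gluing.** The purpose is to build a global function. Let $\eta_p$ be smooth on $\{|x^{(p)}|<1\}$, $-1\le\eta_p\le0$, $\eta_p=0$ for $|x^{(p)}|\le1/2$, $\eta_p=-1$ for $|x^{(p)}|\ge3/4$, $dd^c\eta_p\ge-C_\eta\omega$. Define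
$$v(x)=\max\{\varphi_{p,\delta}(x)+\vartheta\eta_p(x):|x^{(p)}|<1\}.$$
Let $x_0\in X$, let $P_0$ be the set of $p$ with $x_0\in\{|x^{(p)}|\le3/4\}$, and choose $q\in P_0$ with $|x_0^{(q)}|<1/2$. The sets $\{|x^{(p)}|\le3/4\}$ are compact. So for $y$ near $x_0$ we have $|y^{(q)}|<1/2$, and every $p\notin P_0$ with $|y^{(p)}|<1$ has $|y^{(p)}|>3/4$. For such $p$, by (16), at $y$
$$\varphi_{p,\delta}+\vartheta\eta_p=\varphi_{p,\delta}-\vartheta\le\varphi_{q,\delta}=\varphi_{q,\delta}+\vartheta\eta_q.$$
So near $x_0$, $v$ is the maximum over $p\in P_0$ of functions all defined near $x_0$, and $v\in\mathrm{PSH}(X,(1+C_\eta\vartheta)\omega)$.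

At each point some $\eta_p$ is $0$ and $\varphi_{p,\delta}\ge\varphi$, so $v\ge\varphi\ge-m_0$. By (15), $v\le C_h\delta$. Put
$$m=m_0+C_h,\qquad\tilde v=\frac{v-C_h\delta}{1+C_\eta\vartheta}\in[-m,0],\qquad v'=\tilde v-mC_\eta\vartheta.$$
Then $v'\in\mathrm{PSH}(X,\omega)$ has values in $[-m',0]$ with $m'=m+mC_\eta(m_0+1)$ independent of $\delta$ and $L$. Since $0\le\tilde v-(v-C_h\delta)\le mC_\eta\vartheta$,
$$v'\le v\qquad\text{and}\qquad v\le v'+mC_\eta\vartheta+C_h\delta.$$

**Step 23: the inequality for $F$.** The purpose is to combine the averaged bound (11) with the stability bound (13). Since $v\ge\varphi$ and $v\ge v'$,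
$$\int(v'-\varphi)_+\,d\mu\le\int(v-\varphi)\,d\mu\le\sum_p\int_{\{|x^{(p)}|\le1\}}(M_\delta u_p-u_p)\,d\mu\le C\delta^\alpha$$
by (11). Lemma 10 applied to $v'$ gives $\sup(v'-\varphi)\le C\delta^{\alpha\gamma}$. As $\alpha\gamma<1$, $\sup(v-\varphi)\le mC_\eta\vartheta+C\delta^{\alpha\gamma}$. Each $x$ has $|x^{(p)}|<1/2$ for some $p$, so $v(x)\ge\varphi_{p,\delta}(x)\ge m_{\delta/\Lambda_1}\varphi(x)-C_h\delta$. Hence, with a new constant $C_L$,
$$F(\delta/\Lambda_1)\le mC_\eta\frac\ell L\,F(\Lambda_1e^L\delta)+C_L\delta^{\alpha\gamma}.\tag{17}$$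

**Step 24: Hölder continuity.** The purpose is to iterate (17). The numbers $m,C_\eta,\ell$ do not depend on $L$; fix $L$ with $mC_\eta\ell/L\le\frac12$. Let $q=\Lambda_1^2e^L$ and let $\beta\in(0,\alpha\gamma]$ be so small that $q^\beta\le3/2$. Then for some $s_0\in(0,1]$,
$$F(s)\le\tfrac12F(qs)+Cs^\beta\qquad(0<s\le s_0).$$
For $0<s\le s_0$ let $j\ge1$ be the first integer with $q^js>s_0$. Iterating $j$ times and using $F\le m_0$,
$$F(s)\le2^{-j}m_0+C\sum_{i<j}2^{-i}q^{i\beta}s^\beta\le2^{-j}m_0+C\sum_{i\ge0}(3/4)^is^\beta,\qquad2^{-j}\le(s/s_0)^{\log2/\log q}.$$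
So $F(s)\le Cs^{\beta'}$ for some $\beta'>0$. Since $|\varphi(x)-\varphi(y)|\le F(\mathrm{dist}(x,y))$, $\varphi$ is Hölder continuous, and $\mu=\mathrm{MA}(\varphi)\in\mathrm{MAH}(X,\omega)$. With this last implication the proof of Theorem 1 is complete. $\blacksquare$
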